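\title{Higher topological complexity of complements of complex hyperplane arrangements}

\begin{abstract}
We prove that for the complement $M$ of a finite arrangement of affine hyperplanes in $\mathbb{C}^r$ and for every $s\ge 2$ the higher topological complexity $\mathrm{TC}_s(M)$ equals the zero-divisor cup length $\mathrm{zcl}_s(M)$. The common value is the dimension $m$ of an explicit subvariety $Z$ of an algebraic torus; for a linear arrangement it is the minimum of $\sum_{P}(s\operatorname{rk}(P)-1)$ over all partitions of the arrangement into blocks $P$. For the upper bound we join points of $M$ inside complex lines. The choice of such paths is governed by a sheaf of sets on the affine variety $Z$, and a vanishing theorem of Artin type shows that $m+1$ open sets carrying sections of this sheaf cover $Z$.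
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}
Let $X$ be a path-connected space and $s\ge 2$ an integer. Consider the fibration
\[
\phi_s\colon X^{[0,1]}\to X^s,\qquad
\phi_s(\gamma)=\Bigl(\gamma(0),\gamma\bigl(\tfrac{1}{s-1}\bigr),\dots,\gamma\bigl(\tfrac{s-2}{s-1}\bigr),\gamma(1)\Bigr).
\]
The (reduced) \emph{higher topological complexity} $\mathrm{TC}_s(X)$ is the smallest $n$ such that $X^s$ can be covered by $n+1$ open sets over each of which $\phi_s$ has a continuous section; in other words, it is the reduced Schwarz genus of $\phi_s$. It is a homotopy invariant, and $\mathrm{TC}_2=\mathrm{TC}-1$, where $\mathrm{TC}$ is Farber's topological complexity. A section over $U\subset X^s$ is a continuous rule that assigns to each $s$-tuple of points in $U$ a path visiting them in order. One rule for all of $X^s$ exists only if $X$ is contractible: if $\sigma$ is a global section, then $(x,\tau)\mapsto\sigma(x,x_0,\dots,x_0)(\tau)$ contracts $X$ to $x_0$. So $\mathrm{TC}_s(X)$ counts how many additional rules the topology of $X$ forces.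

Cohomology gives a lower bound. Let $\mu_s\colon H^*(X;\mathbb{C})^{\otimes s}\to H^*(X;\mathbb{C})$ be the $s$-fold cup product. The \emph{zero-divisor cup length} $\mathrm{zcl}_s(X)$ is the largest $k$ such that some product of $k$ elements of $\ker\mu_s$ is nonzero. Then
\begin{equation}\label{eq:schwarz}
\mathrm{TC}_s(X)\ge \mathrm{zcl}_s(X).
\end{equation}
We recall the reason when $X$ has finite Betti numbers, as all our spaces do. By the K\"unneth theorem $H^*(X;\mathbb{C})^{\otimes s}=H^*(X^s;\mathbb{C})$, and $\mu_s$ is the restriction to the diagonal. The inclusion of $X$ in $X^{[0,1]}$ as the constant paths is a homotopy equivalence whose composite with $\phi_s$ is the diagonal, so $\ker\mu_s=\ker\phi_s^*$. If $\phi_s$ has a section over $U$, every class in $\ker\phi_s^*$ vanishes on $U$ and therefore lifts to $H^*(X^s,U)$. If $U_0,\dots,U_n$ are such sets and cover $X^s$, a product of $n+1$ classes from $\ker\mu_s$ lifts to $H^*(X^s,U_0\cup\dots\cup U_n)=0$.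

The right side of \eqref{eq:schwarz} is a computation in a finite-dimensional algebra; to show that it is attained one has to construct sections. A \emph{linear arrangement} is a finite set $\mathcal{A}$ of hyperplanes through the origin of $\mathbb{C}^r$, and its complement is $M=\mathbb{C}^r\setminus\bigcup_{H\in\mathcal{A}}H$. The following conjecture is posed in \cite{Problem}.

\medskip
\noindent\textbf{Conjecture.} \emph{For every linear arrangement and every $s\ge 2$ one has $\mathrm{TC}_s(M)=\mathrm{zcl}_s(M)$.}
\medskip

We prove the conjecture, also for affine arrangements, and determine the common value.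

\subsection{A model case: the torus}\label{sub:torus}
Let $\mathcal{A}$ consist of the coordinate hyperplanes of $\mathbb{C}^n$, so that $M=T=(\mathbb{C}^*)^n$ is a group. To join $u_1$ to $u_i$ it is enough to join $1$ to $w^{(i)}=u_iu_1^{-1}$ and to translate by $u_1$. The problem thus descends along $q\colon T^s\to T^{s-1}$, $q(u)=(w^{(2)},\dots,w^{(s)})$, to a torus of complex dimension $N=n(s-1)$. Choose $N+1$ distinct rays from the origin in $\mathbb{C}$ and let $O_j\subset T^{s-1}$ be the open set of points none of whose $N$ coordinates lies on the $j$-th ray. Every point lies in some $O_j$, since $N$ coordinates meet at most $N$ rays. On $O_j$ all coordinates have continuous logarithms, and $\tau\mapsto u_1\exp(\tau\log w^{(i)})$ joins $u_1$ to $u_i$. Concatenating these paths and their reverses gives $\mathrm{TC}_s(T)\le N$. Conversely, the $N$ closed forms $q^*(d\log w^{(i)}_k)$ vanish on the diagonal, because $q$ is constant there, and their product is not exact, because its integral over the compact torus $\{1\}\times (S^1)^N\subset T^s$ is $\pm(2\pi i)^N$. Hence $\mathrm{zcl}_s(T)=\mathrm{TC}_s(T)=N$.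

For a general arrangement the defining forms map $M$ to a torus, and the map $q$ still makes sense. It is no longer onto, and the number of independent forms $q^*(d\log w^{(i)}_k)$ is the dimension of its image. This dimension is the natural guess for the answer.

\subsection{Results}
Throughout, $\mathcal{A}=\{H_1,\dots,H_n\}$ is a set of distinct affine hyperplanes $H_k=\{\ell_k=0\}$ in $\mathbb{C}^r$, with $\ell_k$ a polynomial of degree $1$; the arrangement is linear if all $\ell_k$ are linear forms. We write $M=M(\mathcal{A})=\mathbb{C}^r\setminus\bigcup_k H_k$ and $T=(\mathbb{C}^*)^n$, fix $s\ge2$, and put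
\begin{equation}\label{eq:q}
q\colon M^s\to T^{s-1},\qquad q(u_1,\dots,u_s)=\bigl(w^{(2)},\dots,w^{(s)}\bigr),\qquad w^{(i)}_k=\frac{\ell_k(u_i)}{\ell_k(u_1)}.
\end{equation}
Let $Z\subset T^{s-1}$ be the Zariski closure of $q(M^s)$ and $m=\dim_{\mathbb{C}}Z$. As $M^s$ is irreducible and $T^{s-1}$ is affine, $Z$ is an irreducible affine variety. In characteristic $0$ the dimension of the closure of the image of a morphism from a smooth irreducible variety is the generic, that is the maximal, rank of its differential. So $m$ is the maximal rank of $dq$ on $M^s$.

\begin{theorem}\label{thm:main}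
For every affine (in particular every linear) arrangement $\mathcal{A}$ and every $s\ge2$,
\[
\mathrm{TC}_s(M)=\mathrm{zcl}_s(M)=m.
\]
\end{theorem}

The number $m$ can be read off from the combinatorics of $\mathcal{A}$. For a linear arrangement we identify $\mathcal{A}$ with $\{1,\dots,n\}$ and put $\operatorname{rk}(P)=\dim\operatorname{span}\{\ell_k:k\in P\}$ for $P\subset\mathcal{A}$. For an affine arrangement write $\ell_k=c_k+\lambda_k$ with $c_k$ constant and $\lambda_k$ linear. The \emph{cone} $c\mathcal{A}$ is the linear arrangement in $\mathbb{C}\times\mathbb{C}^r\ni(t,x)$ defined by the forms $t$ and $\hat\ell_k(t,x)=c_kt+\lambda_k(x)$. Since $\hat\ell_k(t,ty)=t\,\ell_k(y)$, we have $M(c\mathcal{A})=\{(t,ty):t\in\mathbb{C}^*,\ y\in M(\mathcal{A})\}$.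

\begin{theorem}\label{thm:formula}
If $\mathcal{A}$ is linear and $n\ge1$, then
\[
\mathrm{TC}_s(M)=\mathrm{zcl}_s(M)=\min_{\Pi}\ \sum_{P\in\Pi}\bigl(s\operatorname{rk}(P)-1\bigr),
\]
where $\Pi$ runs over the partitions of $\mathcal{A}$ into nonempty blocks. If $\mathcal{A}$ is affine, then $\mathrm{TC}_s(M(\mathcal{A}))=\mathrm{TC}_s(M(c\mathcal{A}))-(s-1)$.
\end{theorem}

The partition into singletons gives the bound $n(s-1)=\dim T^{s-1}$, which is attained for the torus. The partition into one block gives $s\operatorname{rk}(\mathcal{A})-1$. For large $s$ the optimal partition is the one into the connected components of the matroid of $\mathcal{A}$, whose definition is recalled in Section~\ref{sec:formula}.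

\begin{corollary}\label{cor:components}
Let $\mathcal{A}$ be linear with $n\ge1$, and let $c$ be the number of connected components of its matroid. Then $\mathrm{TC}_s(M)\le s\operatorname{rk}(\mathcal{A})-c$, with equality whenever $s\ge n-1$.
\end{corollary}

\subsection{Plan of the proof}
The bound $\mathrm{zcl}_s(M)\ge m$ follows from Brieskorn's theorem on logarithmic forms (Section~\ref{sec:lower}). The work lies in the bound $\mathrm{TC}_s(M)\le m$. Since $M$ is not a group, translation has to be replaced, and in Section~\ref{sec:lines} we replace it by moving inside the complex line through two points. There we also prove Theorem~\ref{thm:main} from three propositions, which are established in Sections~\ref{sec:constructible}--\ref{sec:selection}. Section~\ref{sec:formula} computes $m$.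

\medskip
\noindent\textbf{Conventions.} The words ``open'', ``sheaf'', ``locally constant'' refer to the classical topology unless ``Zariski'' is said. All spaces that carry sheaves are locally compact and metrizable. Varieties are reduced and may be reducible. We write $f^*$ for the inverse image of sheaves and view a section as a continuous map to the \'etal\'e space; two sections that agree at a point agree near it.

\section{Logarithmic forms and the lower bound}\label{sec:lower}

Let $\omega_k=d\ell_k/\ell_k$, a closed holomorphic $1$-form on $M$. Brieskorn's theorem (\cite[Lemme~5]{Brieskorn}, \cite[Ch.~5]{OT}) says that the $\mathbb{C}$-algebra of differential forms generated by the $\omega_k$ maps isomorphically onto $H^*(M;\mathbb{C})$. What we need is injectivity: a nonzero form in this algebra has a nonzero class. Injectivity for affine arrangements follows from the linear case. Indeed, $\pi\colon M(c\mathcal{A})\to M(\mathcal{A})$, $(t,ty)\mapsto y$, is a surjective submersion, so $\pi^*$ is injective on forms, and $\pi^*\omega_k=d\log\hat\ell_k-d\log t$ lies in the algebra of $c\mathcal{A}$. If a form $\omega$ in the algebra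 of $\mathcal{A}$ is exact, then $\pi^*\omega$ is exact, hence zero, hence $\omega=0$.

\begin{proposition}\label{prop:lower}
$\mathrm{zcl}_s(M)\ge m$.
\end{proposition}

\begin{proof}
The space $M^s$ is the complement of the arrangement in $\mathbb{C}^{rs}$ defined by the functions $\ell_k(u_i)$. Write $\omega_k(u_i)$ for the pull-back of $\omega_k$ from the $i$-th factor. The forms
\[
\eta_{i,k}=q^*\bigl(d\log w^{(i)}_k\bigr)=\omega_k(u_i)-\omega_k(u_1)\qquad(2\le i\le s,\ 1\le k\le n)
\]
lie in the logarithmic algebra of $M^s$ and restrict to $0$ on the diagonal, so their classes lie in $\ker\mu_s$. The forms $d\log w^{(i)}_k$ are a basis of each cotangent space of $T^{s-1}$, so the span of the $\eta_{i,k}$ at a point $u$ has dimension equal to the rank of $dq$ at $u$. Where this rank is $m$, some $m$ of the $\eta_{i,k}$ are linearly independent. Their wedge product is a nonzero form in the logarithmic algebra, and so its class is nonzero.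
\end{proof}

The general argument for the upper bound will need $m\ge2$. This excludes only two cases.

\begin{lemma}\label{lem:small}
If $n\ge1$ and $(s,n)\ne(2,1)$, then $m\ge2$.
\end{lemma}

\begin{proof}
If $s\ge3$, the forms $\eta_{2,1},\dots,\eta_{s,1}$ are independent at every point, because $\eta_{i,1}$ is the only one with a nonzero component along the $i$-th factor; so $m\ge s-1\ge2$. Let $s=2$ and $n\ge2$. The component of $\eta_{2,1}\wedge\eta_{2,2}$ of degree one along each factor of $M\times M$ is
\[
-\omega_1(u_2)\wedge\omega_2(u_1)+\omega_2(u_2)\wedge\omega_1(u_1).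
\]
Suppose it vanishes identically. Fix $u_1$ and contract with a tangent vector $\xi$ at $u_1$ such that $\omega_1(\xi)\ne0$. We obtain $\omega_2(\xi)\,\omega_1-\omega_1(\xi)\,\omega_2=0$ on $M$, a nontrivial relation with constant coefficients. This is impossible, since $\omega_2$ has a pole along $H_2$ and $\omega_1$ does not. Hence $\eta_{2,1}\wedge\eta_{2,2}\neq0$ and $m\ge2$.
\end{proof}

\section{Paths in complex lines}\label{sec:lines}

\subsection{Admissible paths}
Let $u,v\in M$ and $w_k=\ell_k(v)/\ell_k(u)$. Because $\ell_k$ has degree $1$,
\begin{equation}\label{eq:line}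
\ell_k\bigl((1-z)u+zv\bigr)=\ell_k(u)\,(1-z+zw_k)\qquad(z\in\mathbb{C}).
\end{equation}
This identity is the only place in the upper bound where the hypersurfaces have to be hyperplanes. For $w\in T$ put
\[
\mathbb{C}_w=\{z\in\mathbb{C}:1-z+zw_k\ne0\text{ for all }k\}=\mathbb{C}\setminus\{1/(1-w_k):w_k\neq1\}.
\]
It is the plane with at most $n$ punctures, and it contains $0$ and $1$. Let $Y$ be the space of paths $\gamma\colon[0,1]\to\mathbb{C}$ from $0$ to $1$ with the supremum metric, and call $\gamma\in Y$ \emph{admissible for $w$} if it lies in $\mathbb{C}_w$. By \eqref{eq:line}, an admissible path gives the path $(1-\gamma)u+\gamma v$ in $M$ from $u$ to $v$. The real segment $\gamma(\tau)=\tau$ fails exactly when some $w_k$ is a negative real number, but one can always go around the punctures. The essential point is that admissibility depends only on $w$, so that the choice of paths is a problem over $Z$.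

\begin{lemma}\label{lem:planner}
Let $O\subset Z$ be open and let $b\mapsto(\gamma_2^b,\dots,\gamma_s^b)$ be a continuous map $O\to Y^{s-1}$ such that $\gamma_i^b$ is admissible for $w^{(i)}$ whenever $b=(w^{(2)},\dots,w^{(s)})\in O$. Then $\phi_s$ has a continuous section over $q^{-1}(O)$.
\end{lemma}

\begin{proof}
For $u\in q^{-1}(O)$ and $b=q(u)$ put $\alpha_i(\tau)=u_1+\gamma_i^b(\tau)(u_i-u_1)$. By \eqref{eq:line}, $\ell_k(\alpha_i(\tau))=\ell_k(u_1)\bigl(1-\gamma_i^b(\tau)+\gamma_i^b(\tau)w^{(i)}_k\bigr)\ne0$, so $\alpha_i$ is a path in $M$ from $u_1$ to $u_i$, and it depends continuously on $u$. Run $\alpha_2$ on $[0,\frac1{s-1}]$, and for $3\le i\le s$ run the reverse of $\alpha_{i-1}$ followed by $\alpha_i$ on $[\frac{i-2}{s-1},\frac{i-1}{s-1}]$. The resulting path is at $u_i$ at time $\frac{i-1}{s-1}$.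
\end{proof}

\begin{example}[One hyperplane, two points]\label{ex:one}
Let $n=1$ and $s=2$. Then $q(u_1,u_2)=\ell_1(u_2)/\ell_1(u_1)$ maps onto $Z=\mathbb{C}^*$, and $m=1$. On $O_0=\mathbb{C}\setminus(-\infty,0]$ the segment $\gamma(\tau)=\tau$ is admissible. On $O_1=\mathbb{C}\setminus[0,\infty)$ let $\lambda(w)$ be the logarithm with imaginary part in $(0,2\pi)$ and put
\[
\gamma^w(\tau)=\frac{e^{\tau\lambda(w)}-1}{w-1}.
\]
This is a path from $0$ to $1$, continuous in $w\in O_1$ since $w\neq1$ there, and $1-\gamma^w(\tau)+\gamma^w(\tau)w=e^{\tau\lambda(w)}\ne0$. The sets $O_0,O_1$ cover $\mathbb{C}^*$, so $\mathrm{TC}_2(M)\le1$ by Lemma~\ref{lem:planner}. Two sets suffice although $Z$ has real dimension $2$: the count is governed by the complex dimension.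
\end{example}

\subsection{The sheaf of admissible classes}
In the example the decisive choice on each open set was a discrete one, the branch of the logarithm, which says on which side and how often the path passes the puncture. We separate this discrete choice from the choice of an actual path. For $w\in T$ let $\mathcal{E}_w$ be the set of homotopy classes, relative to the endpoints, of paths from $0$ to $1$ in $\mathbb{C}_w$. It is nonempty, since $\mathbb{C}_w$ is path-connected. We write $[\gamma]_w\in\mathcal{E}_w$ for the class of $\gamma$.

\begin{lemma}\label{lem:stable}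
Let $w\in T$ and let $Q\subset\mathbb{C}_w$ be compact. There are $\eta>0$ and a neighborhood $N$ of $w$ such that $\mathbb{C}_{w'}$ contains the $\eta$-neighborhood of $Q$ for all $w'\in N$. In particular, if $Q$ is the image of $\gamma\in Y$ and $\gamma'\in Y$ has distance less than $\eta$ from $\gamma$, then $\gamma$ and $\gamma'$ are admissible for all $w'\in N$ and $[\gamma]_{w'}=[\gamma']_{w'}$.
\end{lemma}

\begin{proof}
The set $\{(z,w'):1-z+zw'_k\ne0\text{ for all }k\}$ is open in $\mathbb{C}\times T$ and contains the compact set $Q\times\{w\}$, hence a metric neighborhood of it. The straight-line homotopy from $\gamma$ to $\gamma'$ stays in the $\eta$-neighborhood of $Q$.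
\end{proof}

For $N\subset T$ open and $\gamma$ admissible for all $w\in N$, let $B(N,\gamma)=\{(w,[\gamma]_w):w\in N\}\subset\bigsqcup_w\mathcal{E}_w$. These sets cover $\bigsqcup_w\mathcal{E}_w$ by Lemma~\ref{lem:stable}. If $(w,e)$ lies in $B(N,\gamma)\cap B(N',\gamma')$, then a homotopy from $\gamma$ to $\gamma'$ in $\mathbb{C}_w$ has compact image, so it lies in $\mathbb{C}_{w'}$ for $w'$ in a neighborhood $N''\subset N\cap N'$ of $w$, and $B(N'',\gamma)\subset B(N,\gamma)\cap B(N',\gamma')$. So the sets $B(N,\gamma)$ are a basis of a topology for which the projection to $T$ maps each $B(N,\gamma)$ homeomorphically onto $N$. Let $\mathcal{E}$ be the sheaf of sets on $T$ with this \'etal\'e space. Its stalks are the $\mathcal{E}_w$, and a section is a family of classes that is locally represented by one fixed path.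

\begin{example}\label{ex:log}
Let $n=1$. For $\gamma$ admissible for $w$, the path $1-\gamma+\gamma w$ runs from $1$ to $w$ in $\mathbb{C}^*$; let $\lambda(w,\gamma)$ be the integral of $d\zeta/\zeta$ along it, a logarithm of $w$ that is continuous in $w$ for fixed $\gamma$. For $w\ne1$ the map $z\mapsto1-z+zw$ is a homeomorphism $\mathbb{C}_w\to\mathbb{C}^*$, so $\lambda$ identifies $\mathcal{E}_w$ with the set of all logarithms of $w$. For $w=1$ there is no puncture, $\mathcal{E}_1$ is a point, and $\lambda=0$. Thus $\mathcal{E}$ is the sheaf of sections of $\exp\colon\mathbb{C}\setminus2\pi i(\mathbb{Z}\setminus\{0\})\to\mathbb{C}^*$. It has no global section, it has infinite stalks, and it is not locally constant at $w=1$, where the puncture escapes to infinity. It is locally constant on $\{1\}$ and on $\mathbb{C}^*\setminus\{1\}$.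
\end{example}

The last property persists in general. A sheaf of sets or of abelian groups on a complex variety $X$ is called \emph{weakly constructible} if $X$ has a finite partition into Zariski locally closed subsets, the \emph{strata}, on each of which the sheaf is locally constant. No finiteness is required of the stalks.

Let $\mathcal{F}$ be the restriction to $Z$ of the product of the pull-backs of $\mathcal{E}$ under the $s-1$ projections $T^{s-1}\to T$. Its stalk at $b=(w^{(2)},\dots,w^{(s)})$ is the nonempty set $\prod_{i=2}^s\mathcal{E}_{w^{(i)}}$.

\subsection{Proof of the main theorem}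
Three facts remain to be proved.

\begin{proposition}\label{prop:constructible}
\begin{enumerate}
\item[(1)] The sheaf $\mathcal{F}$ on $Z$ is weakly constructible.
\item[(2)] If $g\colon X\to X'$ is a finite morphism of varieties and $\mathcal{G}$ is a weakly constructible sheaf of sets on $X$, then $g_*\mathcal{G}$ is weakly constructible, and its stalk at $x'$ is $\prod_{x\in g^{-1}(x')}\mathcal{G}_x$.
\end{enumerate}
\end{proposition}

\begin{proposition}\label{prop:cover}
Let $m\ge2$ and let $\mathcal{G}$ be a weakly constructible sheaf of sets on $\mathbb{C}^m$ with nonempty stalks. Then $\mathbb{C}^m=U_0\cup\dots\cup U_m$ with $U_i$ open and $\Gamma(U_i;\mathcal{G})\neq\emptyset$ for all $i$.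
\end{proposition}

\begin{proposition}\label{prop:realize}
Let $O\subset Z$ be open with $\Gamma(O;\mathcal{F})\ne\emptyset$. Then $\phi_s$ has a continuous section over $q^{-1}(O)$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:lower} and \eqref{eq:schwarz} we have $m\le\mathrm{zcl}_s(M)\le\mathrm{TC}_s(M)$, so it suffices to show $\mathrm{TC}_s(M)\le m$. If $n=0$, then $Z$ is a point, the segment is admissible, and Lemma~\ref{lem:planner} gives $\mathrm{TC}_s(M)=0=m$. The case $(s,n)=(2,1)$ is Example~\ref{ex:one}. In all other cases $m\ge2$ by Lemma~\ref{lem:small}. Since $Z$ is an affine variety of dimension $m$, Noether normalization provides a finite morphism $\nu\colon Z\to\mathbb{C}^m$. By Proposition~\ref{prop:constructible}, $\mathcal{G}=\nu_*\mathcal{F}$ is weakly constructible with nonempty stalks. Proposition~\ref{prop:cover} gives an open cover $U_0,\dots,U_m$ of $\mathbb{C}^m$ with $\Gamma(\nu^{-1}(U_i);\mathcal{F})=\Gamma(U_i;\mathcal{G})\ne\emptyset$. By Proposition~\ref{prop:realize}, $\phi_s$ has a section over each of the $m+1$ open sets $q^{-1}(\nu^{-1}(U_i))$, and these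 cover $M^s$.
\end{proof}

\begin{remark}
We work on $Z$ and not on $q(M^s)$ because the image need not be a variety. For $M=\mathbb{C}\setminus\{0,1\}$, $\ell_1=x$, $\ell_2=x-1$, $s=2$, the equations $u_2=w_1u_1$, $u_2-1=w_2(u_1-1)$ give $u_1(w_1-w_2)=1-w_2$, so the image consists of the point $(1,1)$ and the open set where $w_1\neq w_2$, $w_1\ne1$, $w_2\ne1$. It is dense in $Z=(\mathbb{C}^*)^2$ and not open. The sheaf $\mathcal{E}$, however, is defined with nonempty stalks on all of $T$, so nothing is lost by passing to the closure.
\end{remark}

\section{Weakly constructible sheaves}\label{sec:constructible}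

To see that $\mathcal{E}$ is locally constant along a stratum we let the plane follow the moving punctures. The same device serves again in Section~\ref{sec:vanishing}.

\begin{lemma}[Moving points]\label{lem:move}
Let $d_1,\dots,d_a$ be continuous complex functions on a space $S$, and let $x_0\in S$ be a point where their values are distinct. There are a neighborhood $N$ of $x_0$ and a homeomorphism $\Phi(x,z)=(x,\Phi_x(z))$ of $N\times\mathbb{C}$ such that $\Phi_x(d_i(x_0))=d_i(x)$ for all $i$ and
\begin{equation}\label{eq:move}
|\Phi_x(z)-\Phi_{x'}(z)|\le\max_i|d_i(x)-d_i(x')|\qquad(x,x'\in N,\ z\in\mathbb{C}).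
\end{equation}
The same holds with $N$ replaced by any smaller neighborhood.
\end{lemma}

\begin{proof}
Choose $\varepsilon>0$ such that the open discs of radius $3\varepsilon$ about the points $d_i(x_0)$ are disjoint, and $N$ such that $|d_i(x)-d_i(x_0)|<\varepsilon$ on $N$. Let $\chi\colon[0,\infty)\to[0,1]$ be $1$ on $[0,\varepsilon]$, $0$ on $[3\varepsilon,\infty)$ and linear in between, and put
\[
\Phi_x(z)=z+\psi_x(z),\qquad\psi_x(z)=\sum_i\chi\bigl(|z-d_i(x_0)|\bigr)\bigl(d_i(x)-d_i(x_0)\bigr).
\]
At each $z$ at most one summand is nonzero; this gives $\Phi_x(d_i(x_0))=d_i(x)$ and \eqref{eq:move}. Each summand is Lipschitz in $z$ with constant $\frac1{2\varepsilon}\cdot\varepsilon=\frac12$. A segment in $\mathbb{C}$ is cut by the discs into finitely many pieces, on each of which $\psi_x$ equals one summand or $0$, so $\psi_x$ is Lipschitz with constant $\frac12$. For $y\in\mathbb{C}$ the contraction $z\mapsto y-\psi_x(z)$ has exactly one fixed point, so $\Phi_x$ is bijective, and $|z-z'|\le2|\Phi_x(z)-\Phi_x(z')|$. If $\Phi_x(z)=y$ and $\Phi_{x'}(z')=y'$, this and \eqref{eq:move} give $|z-z'|\le2|y-y'|+2\max_i|d_i(x)-d_i(x')|$, so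 $\Phi^{-1}$ is continuous.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:constructible}(1)]
It suffices to show that $\mathcal{E}$ is weakly constructible: products of strata of $\mathcal{E}$, intersected with $Z$, are then strata for $\mathcal{F}$. Put $w_0=1$. For an equivalence relation $\sim$ on $\{0,1,\dots,n\}$ let $S=T_\sim$ be the set of $w\in T$ such that $w_k=w_l$ if and only if $k\sim l$. These Zariski locally closed sets partition $T$. Choose representatives $k_1,\dots,k_a$ of the classes that do not contain $0$. On $S$ the punctures of $\mathbb{C}_w$ are the points $1/(1-w_{k_j})$; they depend continuously on $w$ and are distinct from each other and from $0$ and $1$.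

Fix $w^0\in S$ and apply Lemma~\ref{lem:move} to these $a$ functions together with the constant functions $0$ and $1$. For $w\in N$ the homeomorphism $\Phi_w$ fixes $0$ and $1$ and maps $\mathbb{C}_{w^0}$ onto $\mathbb{C}_w$, so it induces a bijection $\mathcal{E}_{w^0}\to\mathcal{E}_w$, $[\gamma]_{w^0}\mapsto[\Phi_w\gamma]_w$. For fixed $\gamma$ the family $w\mapsto[\Phi_w\gamma]_w$ is a section of $\mathcal{E}|_N$. Indeed, let $w^1\in N$. By \eqref{eq:move} the path $\Phi_w\gamma$ tends to $\Phi_{w^1}\gamma$ uniformly as $w\to w^1$, so Lemma~\ref{lem:stable} gives $[\Phi_w\gamma]_w=[\Phi_{w^1}\gamma]_w$ for $w$ near $w^1$; the family is locally represented by a fixed path. We obtain a morphism from the constant sheaf with stalk $\mathcal{E}_{w^0}$ to $\mathcal{E}|_N$ that is bijective on stalks.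
\end{proof}

For finite morphisms we need strata in the target over which the morphism is a covering adapted to the strata in the source.

\begin{lemma}\label{lem:finite}
Let $g\colon X\to X'$ be a finite morphism of varieties and $X=\bigsqcup_\alpha X_\alpha$ a finite partition into Zariski locally closed subsets. Then $X'$ has a finite partition into smooth irreducible Zariski locally closed subsets $S$ such that $g^{-1}(S)\to S$ is a finite covering (possibly empty) and each connected component of $g^{-1}(S)$ lies in a single $X_\alpha$.
\end{lemma}

\begin{proof}
It suffices to find one nonempty Zariski open $S\subset X'$ with these properties; then one repeats the step for $g^{-1}(X'\setminus S)\to X'\setminus S$, and the process ends because $X'$ is Noetherian. Removing all irreducible components of $X'$ but one, we may assume $X'$ irreducible. A finite morphism maps a Zariski closed set onto a Zariski closed set of the same dimension. Call an irreducible component of $X$ \emph{dominating} if it maps onto $X'$; it then has the dimension of $X'$, and its proper closed subsets have proper closed images. For a dominating component $C$,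 one of the finitely many sets $X_\alpha\cap C$ is Zariski dense in $C$; being locally closed, it is open in $C$; call it $C^\circ$. In characteristic $0$ the morphism $C\to X'$ is \'etale on a nonempty Zariski open subset $C'\subset C$. Let $S$ be the complement in $X'$ of the following proper closed sets: the singular locus of $X'$; the images of the components that are not dominating; the images of the intersections of two distinct dominating components; the images of $C\setminus(C^\circ\cap C')$ for $C$ dominating. Then $g^{-1}(S)$ is the disjoint union of the closed subsets $C\cap g^{-1}(S)$, each of which lies in one $X_\alpha$ and is finite and \'etale over $S$, hence a finite covering.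
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:constructible}(2)]
A finite morphism is proper in the classical topology, so $g$ is a closed map with finite fibers. For such a map the sets $g^{-1}(V)$, with $V$ a neighborhood of $x'$, are cofinal among the neighborhoods of $g^{-1}(x')$: if $W\supset g^{-1}(x')$ is open, take $V=X'\setminus g(X\setminus W)$. Disjoint unions of small neighborhoods of the points of the fiber are cofinal as well, and the formula for the stalk follows. Let $S$ be a stratum given by Lemma~\ref{lem:finite} for the strata of $\mathcal{G}$, and let $g_S\colon g^{-1}(S)\to S$ be the restriction. The natural map $(g_*\mathcal{G})|_S\to(g_S)_*(\mathcal{G}|_{g^{-1}(S)})$ is bijective on stalks, since the formula applies to both sides. The sheaf $\mathcal{G}|_{g^{-1}(S)}$ is locally constant, because each component of $g^{-1}(S)$ is open in it and lies in one stratum. Over a small connected evenly covered open set on whose sheets this sheaf is constant, its direct image is a finite product of constant sheaves.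
\end{proof}

\section{Vanishing of cohomology above the complex dimension}\label{sec:vanishing}

The obstructions to the cover in Proposition~\ref{prop:cover} will lie in groups $H^k(\mathbb{C}^m;\mathcal{H})$ with $k>m$, where the stalks of $\mathcal{H}$ are homotopy groups of infinite complexes. We therefore need Artin vanishing without any finiteness condition on the stalks, and we prove it directly.

We use proper base change \cite[2.6.7]{KS} in the following form: if $p\colon A\to B$ is a proper map of locally compact spaces, $S\subset B$ is locally closed and $p_S\colon p^{-1}(S)\to S$ is the restriction, then $(R^jp_*\mathcal{H})|_S\cong R^j(p_S)_*(\mathcal{H}|_{p^{-1}(S)})$. For $S$ a point this computes the stalks. For a closed subset $A'\subset A$ with open complement $\iota\colon O\to A$ we use the exact sequence $0\to\iota_!(\mathcal{H}|_O)\to\mathcal{H}\to\mathcal{H}_{A'}\to0$, where $\mathcal{H}_{A'}$ is the direct image of $\mathcal{H}|_{A'}$ and $H^j(A;\mathcal{H}_{A'})=H^j(A';\mathcal{H})$.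

\subsection{Homotopy invariance along tracks}
Our sheaves are not locally constant, so ordinary homotopy invariance does not apply. It is enough, however, that the sheaf be locally constant along the track of each single point.

\begin{lemma}\label{lem:homotopy}
Let $A$ be a space, $I=[a,b]$, $p\colon A\times I\to A$ the projection and $i_t(y)=(y,t)$.
\begin{enumerate}
\item[(1)] Let $\mathcal{H}$ be a sheaf of sets on $A\times I$ that is locally constant on each $\{y\}\times I$. Then $\Gamma(A\times I;\mathcal{H})\to\Gamma(A;i_t^*\mathcal{H})$ is bijective for all $t\in I$, and $\mathcal{H}\cong p^*p_*\mathcal{H}$.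
\item[(2)] If moreover $\mathcal{H}$ is a sheaf of abelian groups, then $i_t^*\colon H^j(A\times I;\mathcal{H})\to H^j(A;i_t^*\mathcal{H})$ is bijective for all $j$ and $t$.
\item[(3)] Let $h\colon A\times I\to A$ be continuous with $h_b=\mathrm{id}$, where $h_t=h\circ i_t$, and let $\mathcal{L}$ be a sheaf on $A$ such that $h^*\mathcal{L}$ is locally constant on each $\{y\}\times I$. Then $h_t^*\colon H^j(A;\mathcal{L})\to H^j(A;h_t^*\mathcal{L})$ is bijective for all $t$ and $j$ (for $j=0$ if $\mathcal{L}$ is a sheaf of sets).
\item[(4)] If in \textup{(3)} the map $h_a$ is a retraction onto a subspace $A'$, then the restriction $H^j(A;\mathcal{L})\to H^j(A';\mathcal{L})$ is bijective.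
\end{enumerate}
\end{lemma}

\begin{proof}
(1) On an interval a locally constant sheaf is constant, and a section is determined by its value at one point. Applied to each $\{y\}\times I$, this gives injectivity. Given $\alpha\in\Gamma(A;i_t^*\mathcal{H})$, let $\hat\alpha(y,\cdot)$ be the section of $\mathcal{H}|_{\{y\}\times I}$ with value $\alpha(y)$ at $t$. We must show that $\hat\alpha$ is continuous. Fix $y_0$. Each germ $\hat\alpha(y_0,\tau)$ extends to a section $\beta$ over a product of a neighborhood of $y_0$ and a relatively open interval $I'\ni\tau$, and $\beta=\hat\alpha$ on $\{y_0\}\times I'$ because the two agree at one point. By compactness there are $a=\tau_0<\dots<\tau_N=b$, relatively open intervals $I_j\supset[\tau_{j-1},\tau_j]$, a neighborhood $W$ of $y_0$ and sections $\beta_j$ over $W\times I_j$ that equal $\hat\alpha$ on $\{y_0\}\times I_j$. Choose $j_0$ with $t\in I_{j_0}$. After shrinking $W$ we have $\beta_j=\beta_{j+1}$ on $W\times\{\tau_j\}$ for all $j$ and $\beta_{j_0}=\alpha$ on $W\times\{t\}$. For $y\in W$ the section $\beta_{j_0}(y,\cdot)$ agrees with $\hat\alpha(y,\cdot)$ at $t$, hence on $I_{j_0}$; passing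 through the points $\tau_j$ we find $\beta_j(y,\cdot)=\hat\alpha(y,\cdot)$ on $I_j$ for all $j$. So $\hat\alpha$ is continuous on $W\times I$. The bijection, applied to all open subsets of $A$, says that $p_*\mathcal{H}\to i_t^*\mathcal{H}$ is an isomorphism for every $t$. On stalks this means that $p^*p_*\mathcal{H}\to\mathcal{H}$ is bijective at every point $(y,t)$.

(2) Write $\mathcal{H}=p^*\mathcal{L}$ with $\mathcal{L}=p_*\mathcal{H}$. By proper base change the stalk of $R^jp_*p^*\mathcal{L}$ at $y$ is $H^j(I;\mathcal{L}_y)$, which vanishes for $j>0$. By the Leray spectral sequence $p^*\colon H^j(A;\mathcal{L})\to H^j(A\times I;p^*\mathcal{L})$ is bijective. Since $i_t^*p^*=\mathrm{id}$, so is $i_t^*$.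

(3) We have $h_t^*=i_t^*h^*$, and every $i_t^*$ is bijective by (1) or (2). From $i_b^*h^*=\mathrm{id}$ it follows that $h^*$ is bijective, hence so is $h_t^*$.

(4) Let $r\colon A\to A'$ be the retraction. The bijection $h_a^*$ is the composite of the restriction $H^j(A;\mathcal{L})\to H^j(A';\mathcal{L})$ with $r^*\colon H^j(A';\mathcal{L})\to H^j(A;r^*(\mathcal{L}|_{A'}))$. The map $r^*$ is surjective because the composite is, and injective because restriction to $A'$ is a left inverse. So $r^*$ is bijective, and therefore so is the restriction.
\end{proof}

In particular, a constant sheaf on a convex subset of a Euclidean space has the cohomology of a point.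

\subsection{The vanishing theorem}
The case of the line contains the geometric reason: a finite set can be joined to infinity by disjoint rays, and what remains is contractible.

\begin{lemma}\label{lem:line}
Let $\mathcal{L}$ be a sheaf of abelian groups on $\mathbb{C}$ that is locally constant off a finite set $F$. Then $H^j(\mathbb{C};\mathcal{L})=0$ for $j\ge2$.
\end{lemma}

\begin{proof}
After a rotation the points of $F$ have distinct imaginary parts. Let $\Lambda$ be the union of the disjoint closed rays $\{\alpha+\tau:\tau\ge0\}$, $\alpha\in F$, and let $\iota\colon O=\mathbb{C}\setminus\Lambda\to\mathbb{C}$ be the inclusion. Choose $L>0$ such that the half plane $\{\operatorname{Re}z\le-L\}$ lies in $O$. The homotopy $z\mapsto z-t(|z|+L)$, $0\le t\le1$, moves points to the left, so it preserves $O$, and at $t=1$ it maps $O$ into the half plane. Hence $O$ is contractible, and the locally constant sheaf $\mathcal{L}|_O$ is constant, say with stalk $B$.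

Let $\mathcal{L}'$ be a sheaf on a ray $[0,\infty)$ that is constant with stalk $B'$ on $(0,\infty)$, and let $\iota'\colon(0,\infty)\to[0,\infty)$ be the inclusion. In the sequence $0\to\iota'_!B'\to B'_{[0,\infty)}\to B'_{\{0\}}\to0$ the last map induces an isomorphism in cohomology, so $H^j([0,\infty);\iota'_!B')=0$ for all $j$. The sequence $0\to\iota'_!B'\to\mathcal{L}'\to\mathcal{L}'_{\{0\}}\to0$ then gives $H^j([0,\infty);\mathcal{L}')=0$ for $j\ge1$. Each ray of $\Lambda$ contains only one point of $F$, so $H^j(\Lambda;\mathcal{L})=0$ and $H^j(\Lambda;B)=0$ for $j\ge1$.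

For $j\ge2$ the sequence $0\to\iota_!B\to B_{\mathbb{C}}\to B_\Lambda\to0$ places $H^j(\mathbb{C};\iota_!B)$ between $H^{j-1}(\Lambda;B)=0$ and $H^j(\mathbb{C};B)=0$. The sequence $0\to\iota_!B\to\mathcal{L}\to\mathcal{L}_\Lambda\to0$ then places $H^j(\mathbb{C};\mathcal{L})$ between $H^j(\mathbb{C};\iota_!B)=0$ and $H^j(\Lambda;\mathcal{L})=0$.
\end{proof}

\begin{proposition}[Artin vanishing]\label{prop:artin}
If $\mathcal{H}$ is a weakly constructible sheaf of abelian groups on $\mathbb{C}^m$, then $H^j(\mathbb{C}^m;\mathcal{H})=0$ for $j>m$.
\end{proposition}

\begin{proof}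
We use induction on $m$; for $m=0$ the space is a point. Let $m\ge1$. One of the strata is Zariski dense, hence Zariski open, so there is a nonconstant polynomial $f$ such that $\mathcal{H}$ is locally constant off $D=\{f=0\}$. After a linear change of coordinates and scaling, $f=z^d+a_1(x)z^{d-1}+\dots+a_d(x)$ with $(x,z)\in\mathbb{C}^{m-1}\times\mathbb{C}$. Let $p(x,z)=x$. Then $p|_D$ is a finite morphism. Put $R(x)=1+\sum_i|a_i(x)|$. On $D$ we have $|z|<R(x)$: if $|z|\ge1$ and $f(x,z)=0$, then $|z|^d\le|z|^{d-1}\sum_i|a_i(x)|$. We show that $R^bp_*\mathcal{H}$ vanishes for $b\ge2$ and is weakly constructible for all $b$. Then, by induction, the terms $E_2^{a,b}=H^a(\mathbb{C}^{m-1};R^bp_*\mathcal{H})$ of the Leray spectral sequence vanish unless $a\le m-1$ and $b\le1$, and the proposition follows.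

\emph{Base change.} The map $p$ is not proper, so base change needs an argument; the point is that nothing happens outside $\Delta=\{|z|\le R(x)\}$, on which $p$ is proper. Let $N\subset\mathbb{C}^{m-1}$ be locally closed, and put $\Delta_N=\Delta\cap p^{-1}(N)$, $E_N=\{|z|\ge R(x)\}\cap p^{-1}(N)$. The sheaf $\mathcal{H}$ is locally constant on $E_N$, and $(x,z)\mapsto(x,(t+(1-t)R(x)/|z|)z)$ is a homotopy from a retraction of $E_N$ onto $\Delta_N\cap E_N$ to the identity. By Lemma~\ref{lem:homotopy}(4), $H^j(E_N;\mathcal{H})\to H^j(\Delta_N\cap E_N;\mathcal{H})$ is bijective. The sequence $0\to\mathcal{H}\to\mathcal{H}_{\Delta_N}\oplus\mathcal{H}_{E_N}\to\mathcal{H}_{\Delta_N\cap E_N}\to0$ on $p^{-1}(N)$ is exact on stalks, and its long exact sequence shows that the restriction $H^j(p^{-1}(N);\mathcal{H})\to H^j(\Delta_N;\mathcal{H})$ is bijective. Let $S$ be locally closed and let $N$ run through the open subsets of $S$. Passing to associated sheaves, we see that the higher direct images of $\mathcal{H}$ under $p^{-1}(S)\to S$ and under $\Delta_S\to S$ agree. Using this for $S$ and for $\mathbb{C}^{m-1}$, together with proper base change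 for $p|_\Delta$, we get
\begin{equation}\label{eq:bc}
(R^jp_*\mathcal{H})|_S\cong R^j(p_S)_*\bigl(\mathcal{H}|_{p^{-1}(S)}\bigr).
\end{equation}

\emph{Vanishing for $b\ge2$.} By \eqref{eq:bc} for a point, the stalk of $R^bp_*\mathcal{H}$ at $x$ is $H^b(p^{-1}(x);\mathcal{H})$. The set $D\cap p^{-1}(x)$ is finite, so Lemma~\ref{lem:line} applies.

\emph{Weak constructibility.} Apply Lemma~\ref{lem:finite} to $p|_D\colon D\to\mathbb{C}^{m-1}$, with $D$ partitioned by its intersections with the strata of $\mathcal{H}$. Let $S$ be a resulting stratum and $x_0\in S$. Near $x_0$ the set $D\cap p^{-1}(S)$ is a disjoint union of graphs of continuous functions $d_1,\dots,d_a$, and $\mathcal{H}$ is locally constant on each graph. Let $N\subset S$ be a neighborhood of $x_0$ that is convex in a chart of the manifold $S$ and small enough for Lemma~\ref{lem:move}. The homeomorphism $\Phi$ carries $N\times\{d_i(x_0)\}$ onto the graph of $d_i$, and it carries $N\times\{z\}$ into the complement of $D$ for all other $z$. Hence $\Phi^*\mathcal{H}$ is locally constant on every $N\times\{z\}$. Let $N'\subset N$ be open and convex and $x'\in N'$. The homotopy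 $(x,z)\mapsto(x'+t(x-x'),z)$ of $N'\times\mathbb{C}$ has its tracks in the sets $N\times\{z\}$. By Lemma~\ref{lem:homotopy}(4), transported by the fiber-preserving map $\Phi$, the restriction $H^j(p^{-1}(N');\mathcal{H})\to H^j(p^{-1}(x');\mathcal{H})$ is bijective. Consequently $H^j(p^{-1}(N);\mathcal{H})\to H^j(p^{-1}(N');\mathcal{H})$ is bijective for every nonempty convex open $N'\subset N$. Such $N'$ form a basis of the topology of $N$, so the map from the constant sheaf with stalk $H^j(p^{-1}(N);\mathcal{H})$ to $R^j(p_S)_*(\mathcal{H}|_{p^{-1}(S)})|_N$ is bijective on stalks. By \eqref{eq:bc}, $R^jp_*\mathcal{H}$ is locally constant on $S$.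
\end{proof}

\begin{remark}
The strata must be complex algebraic. If $\iota\colon O\to\mathbb{C}$ is an open disc, the sequence $0\to\iota_!\mathbb{Z}\to\mathbb{Z}_{\mathbb{C}}\to\mathbb{Z}_{\mathbb{C}\setminus O}\to0$ gives $H^2(\mathbb{C};\iota_!\mathbb{Z})\cong H^1(\mathbb{C}\setminus O;\mathbb{Z})=\mathbb{Z}$. The ambient space matters too: $H^3(\mathbb{C}^2\setminus\{0\};\mathbb{Z})\neq0$. This is why it is important that $Z$ is affine and so maps finitely to $\mathbb{C}^m$.
\end{remark}

\section{Covering $\mathbb{C}^m$ by $m+1$ open sets with sections}\label{sec:cover}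

In this section we prove Proposition~\ref{prop:cover}. Suppose the cover exists, with sections $g_i$ over $U_i$ and a partition of unity $\lambda_0,\dots,\lambda_m$ subordinate to it. At a point $y$ the formal combination $\sum_i\lambda_i(y)\,(i,g_i(y))$ is a point of the join of $m+1$ copies of the set $\mathcal{G}_y$. So we look for a continuously varying point in these joins. The join is $(m-1)$-connected, so the obstructions live in cohomology of degree above $m$, where Proposition~\ref{prop:artin} applies. To run the obstruction theory although $\mathcal{G}$ is not locally constant, we triangulate and replace $\mathcal{G}$ by a functor on the poset of simplices.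

\subsection{Sheaves on a triangulation}
We use \L ojasiewicz's theorem \cite{Loj}: given finitely many semialgebraic subsets of $\mathbb{R}^N$, there are a locally finite simplicial complex $K$ and a homeomorphism $|K|\cong\mathbb{R}^N$ under which each of the subsets is a union of open simplices. Zariski locally closed subsets of $\mathbb{C}^m$ are semialgebraic. So we may identify $\mathbb{C}^m$ with $|K|$, where $\dim K=2m$, in such a way that every open simplex lies in one stratum $S_\alpha$ of $\mathcal{G}$. Then $\mathcal{G}$ is constant on open simplices.

A point $y\in|K|$ has barycentric coordinates $y_v$, indexed by the vertices $v$. We write $\tau\le\sigma$ if $\tau$ is a face of $\sigma$, $\operatorname{int}\sigma$ for the open simplex, and $\operatorname{St}\sigma=\bigcup_{\xi\ge\sigma}\operatorname{int}\xi=\{y:y_v>0\text{ for all }v\in\sigma\}$ for the open star.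

\begin{lemma}\label{lem:star}
Let $\mathcal{L}$ be a sheaf on $|K|$ that is constant on open simplices, and let $x\in\operatorname{int}\sigma$. Then $\Gamma(\operatorname{St}\sigma;\mathcal{L})\to\mathcal{L}_x$ is bijective. If $\mathcal{L}$ is a sheaf of abelian groups, then $H^j(\operatorname{St}\sigma;\mathcal{L})=0$ for $j>0$.
\end{lemma}

\begin{proof}
For $0<t\le1$ let $\theta_t(y)=x+t(y-x)$ in barycentric coordinates. If $y\in\operatorname{int}\xi$ with $\xi\ge\sigma$, then $\theta_t(y)\in\operatorname{int}\xi$. Solving for $y$ shows that $\theta_t$ maps $\operatorname{St}\sigma$ homeomorphically onto the open set $W_t=\{y':y'_v>(1-t)x_v\text{ for all }v\in\sigma\}$. Since $\sum_v|\theta_t(y)_v-x_v|\le2t$, the sets $W_t$ form a neighborhood basis of $x$. The tracks of the homotopy $(y,t)\mapsto\theta_t(y)$, $t\in[\varepsilon,1]$, stay in open simplices, so $\theta_\varepsilon^*$ is bijective by Lemma~\ref{lem:homotopy}(3). As $\theta_\varepsilon$ is a homeomorphism onto $W_\varepsilon$ followed by the inclusion, the restriction $H^j(\operatorname{St}\sigma;\mathcal{L})\to H^j(W_\varepsilon;\mathcal{L})$ is bijective for every $\varepsilon$.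 The colimit of the groups $H^j(W_\varepsilon;\mathcal{L})$ as $\varepsilon\to0$ is $\mathcal{L}_x$ for $j=0$ and $0$ for $j>0$.
\end{proof}

Put $G(\sigma)=\Gamma(\operatorname{St}\sigma;\mathcal{G})$, and for $\tau\le\sigma$ let $\rho_{\tau\sigma}\colon G(\tau)\to G(\sigma)$ be the restriction. By Lemma~\ref{lem:star}, $G(\sigma)$ is identified with the stalk at any point of $\operatorname{int}\sigma$; in particular it is nonempty.

\begin{remark}
At this point a cover by $2m+1$ sets is immediate. For $0\le j\le 2m$, the open stars in the barycentric subdivision of the barycenters of the $j$-simplices are pairwise disjoint, and the star of the barycenter of $\sigma$ lies in $\operatorname{St}\sigma$, where $\mathcal{G}$ has a section. The content of Proposition~\ref{prop:cover} is the reduction from the real dimension $2m$ to the complex dimension $m$.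
\end{remark}

The triangulation forgets the algebraic strata. The next lemma records the trace they leave on the functor $G$.

\begin{lemma}\label{lem:same}
If $\tau\le\sigma$ and $\operatorname{int}\tau$, $\operatorname{int}\sigma$ lie in the same stratum $S_\alpha$, then $\rho_{\tau\sigma}$ is bijective.
\end{lemma}

\begin{proof}
Let $x\in\operatorname{int}\tau$ and $y\in\operatorname{int}\sigma$. The segment $[x,y]$ lies in $\operatorname{int}\tau\cup\operatorname{int}\sigma\subset S_\alpha\cap\operatorname{St}\tau$, so $\mathcal{G}$ is constant on it and $\Gamma([x,y];\mathcal{G})$ maps bijectively to $\mathcal{G}_x$ and to $\mathcal{G}_y$. Since $G(\tau)\to\mathcal{G}_x$ is bijective, so is $G(\tau)\to\Gamma([x,y];\mathcal{G})$, and hence $G(\tau)\to\mathcal{G}_y$. This last map is $\rho_{\tau\sigma}$ followed by the bijection $G(\sigma)\to\mathcal{G}_y$.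
\end{proof}

Fix a total order on the vertices of $K$. It orients each simplex, and we write $\sigma_i$ for the face of $\sigma$ opposite to its $i$-th vertex, $i=0,1,\dots$. Let $B$ be a functor from the poset of simplices to abelian groups, with maps $B_{\tau\sigma}\colon B(\tau)\to B(\sigma)$ for $\tau\le\sigma$. Its cochain complex is
\[
C^k(K;B)=\prod_{\dim\sigma=k}B(\sigma),\qquad(\delta b)(\sigma)=\sum_i(-1)^iB_{\sigma_i\sigma}\,b(\sigma_i).
\]

\begin{lemma}\label{lem:coeff}
Let $\Theta$ be a functor from nonempty sets to abelian groups and $B=\Theta\circ G$. Then $C^*(K;B)$ is exact in degrees $k>m$.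
\end{lemma}

\begin{proof}
Define a sheaf $\mathcal{B}$ on $|K|$ as follows. A section over $U$ is a family of elements $\beta_y\in B(\sigma)$, for $y\in U\cap\operatorname{int}\sigma$, such that every $y\in U\cap\operatorname{int}\tau$ has a neighborhood $W\subset U\cap\operatorname{St}\tau$ with $\beta_{y'}=B_{\tau\sigma}\beta_y$ for $y'\in W\cap\operatorname{int}\sigma$. The condition is local, so $\mathcal{B}$ is a sheaf. By functoriality each $\beta\in B(\tau)$ defines the section $y'\mapsto B_{\tau\sigma}\beta$ ($y'\in\operatorname{int}\sigma$) over $\operatorname{St}\tau$. Hence the stalk at a point of $\operatorname{int}\sigma$ is $B(\sigma)$, and there is a morphism from the constant sheaf $B(\tau)$ to $\mathcal{B}|_{\operatorname{St}\tau}$ that is $B_{\tau\sigma}$ on the stalks along $\operatorname{int}\sigma$. Restricting it to $\operatorname{int}\tau$, we see that $\mathcal{B}$ is constant on open simplices. By Lemma~\ref{lem:star}, $\Gamma(\operatorname{St}\sigma;\mathcal{B})=B(\sigma)$ and the stars are acyclic.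

The stars of the vertices cover $|K|$, and the intersection of the stars of $v_0<\dots<v_k$ is $\operatorname{St}\sigma$ if these vertices span a simplex $\sigma$, and empty otherwise. So $C^*(K;B)$ is the ordered \v Cech complex of this cover. By Leray's theorem, the \v Cech complex of an open cover all of whose finite intersections are acyclic computes sheaf cohomology; thus $C^*(K;B)$ computes $H^*(\mathbb{C}^m;\mathcal{B})$.

Finally, let $\operatorname{int}\tau\subset S_\alpha$. A point of $S_\alpha\cap\operatorname{St}\tau$ lies in $\operatorname{int}\sigma\subset S_\alpha$ for some $\sigma\ge\tau$, and $B_{\tau\sigma}=\Theta(\rho_{\tau\sigma})$ is an isomorphism by Lemma~\ref{lem:same}. So $\mathcal{B}$ is constant on $S_\alpha\cap\operatorname{St}\tau$, a neighborhood of $\operatorname{int}\tau$ in $S_\alpha$. Hence $\mathcal{B}$ is weakly constructible, and Proposition~\ref{prop:artin} finishes the proof.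
\end{proof}

\subsection{Joins and obstructions}
For a nonempty set $G$ let $J(G)$ be the simplicial complex, with the CW topology, whose vertices are the pairs $(i,g)$ with $0\le i\le m$, $g\in G$, and whose simplices are the nonempty sets of vertices with distinct indices $i$. This is the join of $m+1$ copies of the discrete set $G$. A map $\rho\colon G\to G'$ induces the simplicial map $J(\rho)\colon(i,g)\mapsto(i,\rho(g))$, which preserves indices.

The space $J(G)$ is homotopy equivalent to a wedge of $m$-spheres (possibly a point), hence $(m-1)$-connected. To see this, let $J_i$ be the subcomplex on the indices $0,\dots,i$. Then $J_0=G$ is a wedge of $0$-spheres, and $J_i$ is the union of cones over $J_{i-1}$, one for each $g\in G$, glued along $J_{i-1}$. Collapsing one of these cones, a contractible subcomplex, turns $J_i$ into a wedge of suspensions of $J_{i-1}$, and induction applies. Since $m\ge2$, the space $J(G)$ is simply connected, so $\pi_j(J(G))$ is the set of free homotopy classes of maps $S^j\to J(G)$ and $G\mapsto\pi_j(J(G))$ is a functor to abelian groups for $j\ge2$. This is where $m\ge2$ is used: for $m=1$ the first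 obstruction would lie in the fundamental group of a graph.

\begin{lemma}\label{lem:family}
There are continuous maps $f_\sigma\colon|\sigma|\to J(G(\sigma))$, for all simplices $\sigma$ of $K$, such that $f_\sigma|_{|\tau|}=J(\rho_{\tau\sigma})\circ f_\tau$ for all $\tau\le\sigma$.
\end{lemma}

\begin{proof}
We construct the maps by induction on $k=\dim\sigma$; for $k=0$ choose any points. Let $k\ge1$ and suppose that a compatible family is given in dimensions less than $k$. For a $k$-simplex $\sigma$ the maps $J(\rho_{\tau\sigma})\circ f_\tau$ on the proper faces $\tau$ agree on common faces and define $f_{\partial\sigma}\colon\partial|\sigma|\to J(G(\sigma))$. The family extends to dimension $k$ if and only if each $f_{\partial\sigma}$ is null-homotopic. For $k\le m$ this holds because $J(G(\sigma))$ is $(m-1)$-connected. Let $k\ge m+1\ge3$, let $B(\sigma)=\pi_{k-1}(J(G(\sigma)))$, and let $\kappa\in C^k(K;B)$ be the cochain whose value $\kappa(\sigma)$ is the class of $f_{\partial\sigma}$, with $\partial|\sigma|$ oriented as the boundary of $\sigma$.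

\emph{The cochain $\kappa$ is a cocycle.} Let $\xi$ be a $(k+1)$-simplex and $L$ its $(k-1)$-skeleton. The maps $J(\rho_{\tau\xi})\circ f_\tau$ define $\psi\colon L\to J(G(\xi))$, and $\psi$ restricted to $\partial|\xi_i|$ represents $B_{\xi_i\xi}\kappa(\xi_i)$. As the $(k-1)$-skeleton of a contractible complex, $L$ is $(k-2)$-connected, in particular simply connected, and the Hurewicz map $\pi_{k-1}(L)\to H_{k-1}(L)$ is an isomorphism. It takes the class $[\partial\xi_i]$ of the inclusion $\partial|\xi_i|\subset L$ to the simplicial cycle $\partial\xi_i$. Therefore $\sum_i(-1)^i[\partial\xi_i]$ corresponds to $\partial\partial\xi=0$, and $(\delta\kappa)(\xi)=\psi_*\bigl(\sum_i(-1)^i[\partial\xi_i]\bigr)=0$.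

\emph{The cocycle can be removed.} By Lemma~\ref{lem:coeff}, $\kappa=\delta b$ with $b\in C^{k-1}(K;B)$. For each $(k-1)$-simplex $\tau$ choose a small closed ball in $\operatorname{int}\tau$ and collapse its boundary sphere to a point. The quotient is a copy of $|\tau|$, identified with $|\tau|$ by a homeomorphism that is the identity on the boundary, with a $(k-1)$-sphere $\Sigma_\tau$ attached at an interior point; orient $\Sigma_\tau$ by the orientation of $\tau$. Let $f'_\tau$ be the quotient map followed by $f_\tau$ on the copy of $|\tau|$ and by a representative of $-b(\tau)$, with the matching base point, on $\Sigma_\tau$. Then $f'_\tau=f_\tau$ on $\partial|\tau|$, so the new family is compatible. For a $k$-simplex $\sigma$ the map $f'_{\partial\sigma}$ factors through the space $L'$ obtained from $\partial|\sigma|$ by attaching the spheres $\Sigma_{\sigma_i}$. This space is $(k-2)$-connected, and the quotient map $\partial|\sigma|\to L'$ sends the fundamental class to $[\partial\sigma]+\sum_i(-1)^i[\Sigma_{\sigma_i}]$. By the Hurewicz theorem the same relation holds in $\pi_{k-1}(L')$. Hence the class of $f'_{\partial\sigma}$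 is $\kappa(\sigma)-\sum_i(-1)^iB_{\sigma_i\sigma}b(\sigma_i)=0$, and the new family extends to dimension $k$.

Since $K$ has finite dimension, the induction ends after finitely many steps.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:cover}]
For a point of $J(G)$, the \emph{weight} of a vertex is its barycentric coordinate, and the \emph{weight of index $i$} is the sum of the weights of the vertices $(i,g)$; at most one of these is nonzero. Both are continuous functions on $J(G)$. For $y\in\operatorname{int}\sigma$ let $\lambda_i(y)$ be the weight of index $i$ of $f_\sigma(y)$. The maps $J(\rho)$ preserve the weights of indices, so by compatibility $\lambda_i$ is the weight of index $i$ of $f_\sigma$ on the whole closed simplex $|\sigma|$. Thus $\lambda_i$ is continuous on $|K|$, and $\sum_i\lambda_i=1$. The open sets $U_i=\{\lambda_i>0\}$ cover $\mathbb{C}^m$.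

For $y\in U_i\cap\operatorname{int}\sigma$ let $g_i(y)\in G(\sigma)=\mathcal{G}_y$ be the element such that $(i,g_i(y))$ has positive weight in $f_\sigma(y)$. We show that $g_i$ is a section over $U_i$. Let $y\in U_i\cap\operatorname{int}\tau$ and $g=g_i(y)\in G(\tau)$, and let $\sigma\ge\tau$. The point $f_\sigma(y)=J(\rho_{\tau\sigma})f_\tau(y)$ has positive weight at $(i,\rho_{\tau\sigma}g)$, and by continuity so has $f_\sigma(y')$ for $y'\in|\sigma|$ near $y$. Hence $g_i(y')=\rho_{\tau\sigma}g$ for $y'\in\operatorname{int}\sigma$ near $y$, and this is the germ at $y'$ of the section $g\in\Gamma(\operatorname{St}\tau;\mathcal{G})$. Only finitely many simplices $\sigma$ contain $\tau$, so $g_i$ coincides with the section $g$ on a neighborhood of $y$.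
\end{proof}

\section{From homotopy classes to paths}\label{sec:selection}

A section of $\mathcal{F}$ over $O$ prescribes homotopy classes of paths, and Lemma~\ref{lem:planner} asks for paths. Locally a fixed path will do. These local choices cannot be averaged, because the set of paths in a given class is not convex. Nor is the space of pairs (point of $O$, path in the prescribed class) evidently a fibration over $O$, since punctures collide and escape to infinity. What we have is that this space is open and that its fibers are \emph{weakly contractible}: nonempty, and such that every map from a sphere $S^{l-1}$, $l\ge1$, extends over the ball. These two properties suffice.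

\begin{lemma}[Selection]\label{lem:select}
Let $K$ be a locally finite simplicial complex, $O\subset|K|$ open, $V$ an affine space over a normed vector space, and $P\subset O\times V$ an open subset all of whose fibers $P_b\subset V$, $b\in O$, are weakly contractible. Then the projection $P\to O$ has a continuous section.
\end{lemma}

Openness cannot be dropped: the graph of a discontinuous function has points as fibers.

\begin{proof}
\emph{Step 1: cubes.} Let $I=[0,1]$. We want to extend a section from the boundary of a cube $I^k$ to the cube, by induction on $k$, slicing along the last coordinate. Extensions exist on each slice and persist on nearby slices by openness. To join two of them we need a homotopy within one slice, that is, the same statement with one more parameter. So we prove, for all $k,l\ge0$: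

\smallskip
\noindent$\mathrm{S}(k,l)$: \emph{if $P\subset I^k\times V$ is open with weakly contractible fibers, then every continuous map $f\colon\partial(I^k\times I^l)\to V$ with $(x,f(x,y))\in P$ extends to a continuous map $I^k\times I^l\to V$ with the same property.}
\smallskip

The statement $\mathrm{S}(0,l)$ is the hypothesis on the fiber. Let $k\ge1$ and assume $\mathrm{S}(k-1,l')$ for all $l'$. Let $t$ be the last coordinate of $I^k$ and write $I^k\times I^l=C\times I$ with $C=I^{k-1}\times I^l$, so that the boundary is $(\partial C\times I)\cup(C\times\{0,1\})$. For $\zeta=(x',y)\in C$ and $t\in I$ call $v\in V$ \emph{allowed at} $(\zeta,t)$ if $(x',t,v)\in P$, and call a map on a subset of $C\times I$ \emph{allowed} if all its values are. Let $P_t\subset I^{k-1}\times V$ be the slice at $t$. We use the following consequence of openness. $(*)$ If $Q\subset C\times V$ is compact and $v$ is allowed at $(\zeta,t)$ for all $(\zeta,v)\in Q$, then there is $\eta>0$ such that $v'$ is allowed at $(\zeta,t')$ whenever $(\zeta,v)\in Q$, $\|v'-v\|<\eta$ and $|t'-t|<\eta$.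

\emph{Extensions on thin slabs.} Fix $t$. By $\mathrm{S}(k-1,l)$ for $P_t$ there is $g_t\colon C\to V$, with values allowed at level $t$, that extends $f(\cdot,t)|_{\partial C}$. To adjust the boundary values at nearby levels $t'$, let $\zeta_0$ be the center of $C$ and define
\[
e\bigl(\zeta_0+\lambda(\beta-\zeta_0),t'\bigr)=\lambda\bigl(f(\beta,t')-f(\beta,t)\bigr)\qquad(\beta\in\partial C,\ 0\le\lambda\le1),
\]
with $e=0$ if $C$ is a point. The map $e$ is continuous, and $\sup_\zeta\|e(\zeta,t')\|\to0$ as $t'\to t$ by uniform continuity of $f$. By $(*)$ for the graph of $g_t$, the map $(\zeta,t')\mapsto g_t(\zeta)+e(\zeta,t')$ is allowed for $t'$ near $t$, and it equals $f$ on $\partial C\times\{t'\}$. By compactness of $I$ there are $0=t_0<\dots<t_N=1$ and allowed maps $g^j\colon C\times[t_{j-1},t_j]\to V$, $1\le j\le N$, that equal $f$ on $\partial C\times[t_{j-1},t_j]$. Put $g^0=f$ on $C\times\{0\}$ and $g^{N+1}=f$ on $C\times\{1\}$.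

\emph{Joining the slabs.} For $0\le j\le N$ the maps $g^j(\cdot,t_j)$ and $g^{j+1}(\cdot,t_j)$ are allowed at level $t_j$ and equal $f(\cdot,t_j)$ on $\partial C$. By $\mathrm{S}(k-1,l+1)$ for $P_{t_j}$ there is a homotopy $h_j\colon C\times I\to V$ from the first to the second, with all values $h_j(\zeta,\cdot)$ allowed at $(\zeta,t_j)$, and with $h_j(\zeta,\cdot)=f(\zeta,t_j)$ for $\zeta\in\partial C$. We spread $h_j$ over a short interval of levels. Let $0<2\delta<\min_j(t_j-t_{j-1})$. For $0\le j<N$ replace $g^{j+1}$ on $C\times[t_j,t_j+\delta]$ by
\[
h_j\Bigl(\zeta,\frac{t-t_j}{\delta}\Bigr)+g^{j+1}(\zeta,t)-g^{j+1}(\zeta,t_j).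
\]
This equals $g^j(\zeta,t_j)$ at $t=t_j$, equals $g^{j+1}(\zeta,t_j+\delta)$ at $t=t_j+\delta$, and equals $f(\zeta,t_j)+f(\zeta,t)-f(\zeta,t_j)=f(\zeta,t)$ for $\zeta\in\partial C$. Replace $g^N$ on $C\times[1-\delta,1]$ by
\[
h_N\Bigl(\zeta,\frac{t-1+\delta}{\delta}\Bigr)+g^N(\zeta,t)-g^N(\zeta,1).
\]
This equals $g^N(\zeta,1-\delta)$ at $t=1-\delta$, equals $h_N(\zeta,1)=f(\zeta,1)$ at $t=1$, and equals $f(\zeta,t)$ for $\zeta\in\partial C$. The correction terms tend to $0$ uniformly as $\delta\to0$, so by $(*)$ for the compact sets $\{(\zeta,h_j(\zeta,\lambda))\}$ the new maps are allowed for small $\delta$. The pieces now agree at the levels where they meet and form an allowed extension of $f$. This proves $\mathrm{S}(k,l)$.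

\emph{Step 2: exhausting $O$.} A closed $k$-simplex with its boundary is homeomorphic to $(I^k,\partial I^k)$, so by $\mathrm{S}(k,0)$ a section of $P$ over the boundary of a closed simplex contained in $O$ extends over the simplex. Let $K_\nu$ be the $\nu$-th barycentric subdivision of $K$ and $A_\nu$ the subcomplex of those simplices of $K_\nu$ whose closed simplex lies in $O$. The subdivision of $A_\nu$ is a subcomplex of $A_{\nu+1}$. Construct a section over $|A_0|$ simplex by simplex in order of dimension, then extend it in the same way over the simplices of $A_1$ not contained in $|A_0|$, and so on. Each of these sections is continuous, being continuous on the closed simplices of a locally finite complex. Let $b\in O$. The union of the closed simplices of $K_\nu$ that contain $b$ is a neighborhood of $b$. Only finitely many simplices of $K$ contain $b$, and barycentric subdivision shrinks diameters in a $d$-simplex by the factor $d/(d+1)$, so this neighborhood lies in $O$, hence in $|A_\nu|$, for large $\nu$. Thus the sections define a section over $O$ that is continuous near every point.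
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:realize}]
Let $g=(g_2,\dots,g_s)\in\Gamma(O;\mathcal{F})$. The space $V=Y^{s-1}$ is an affine space over the normed space of $(s-1)$-tuples of paths from $0$ to $0$. For $b=(w^{(2)},\dots,w^{(s)})$ put
\[
P=\bigl\{(b,\gamma_2,\dots,\gamma_s)\in O\times V:\ \gamma_i\text{ is admissible for }w^{(i)}\text{ and }[\gamma_i]_{w^{(i)}}=g_i(b)\text{ for all }i\bigr\}.
\]

\emph{$P$ is open.} Let $(b,\gamma)\in P$. The sections $g_i$ and $b'\mapsto[\gamma_i]_{w'^{(i)}}$ agree at $b$, hence near $b$. By Lemma~\ref{lem:stable}, for $(b',\gamma')$ near $(b,\gamma)$ the path $\gamma_i'$ is admissible for $w'^{(i)}$ and has the same class as $\gamma_i$.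

\emph{The fibers are weakly contractible.} A fiber is a product of spaces $Y_e$ of all paths in a given class $e\in\mathcal{E}_w$, so it suffices to treat $Y_e\ne\emptyset$. The plane with finitely many punctures is homotopy equivalent to a graph, so the universal cover $\pi\colon\widetilde{\mathbb{C}}_w\to\mathbb{C}_w$ is weakly contractible. Fix $\tilde0\in\pi^{-1}(0)$, and let $\tilde1$ be the common endpoint of the lifts starting at $\tilde0$ of the paths in $Y_e$. A map $S^{l-1}\to Y_e$ is a map $S^{l-1}\times[0,1]\to\mathbb{C}_w$. Its lift with $S^{l-1}\times\{0\}\mapsto\tilde0$ sends $S^{l-1}\times\{1\}$ to $\tilde1$. Together with the constant maps $\tilde0$ on $D^l\times\{0\}$ and $\tilde1$ on $D^l\times\{1\}$ it defines a map on $\partial(D^l\times[0,1])\cong S^l$, which extends to $D^l\times[0,1]\to\widetilde{\mathbb{C}}_w$. Composing with $\pi$ gives the extension $D^l\to Y_e$.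

\emph{$Z$ is triangulable.} Embedding each factor $\mathbb{C}^*$ as $\{xy=1\}\subset\mathbb{C}^2$ makes $Z$ a closed semialgebraic subset of a Euclidean space. In a triangulation as in \cite{Loj} it is a closed union of open simplices, that is, a locally finite subcomplex.

Lemma~\ref{lem:select} gives a continuous section of $P\to O$, and Lemma~\ref{lem:planner} turns it into a section of $\phi_s$ over $q^{-1}(O)$.
\end{proof}

With Propositions~\ref{prop:constructible}, \ref{prop:cover} and \ref{prop:realize} established, the proof of Theorem~\ref{thm:main}, and with it of the conjecture, is complete.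

\section{The combinatorial formula}\label{sec:formula}

\subsection{The rank of $dq$ as a problem in linear algebra}
Let $\mathcal{A}$ be linear with $n\ge1$, let $\epsilon_1,\dots,\epsilon_s$ be the standard basis of $\mathbb{C}^s$, and put $W=\mathbb{C}^s\otimes(\mathbb{C}^r)^*$. We identify $W$ with each cotangent space of $(\mathbb{C}^r)^s$ so that the differential of $u\mapsto\ell(u_i)$ is $\epsilon_i\otimes\ell$. Dually, a point $u=(u_1,\dots,u_s)$ is a linear functional on $W$ by $u(\epsilon_i\otimes\ell)=\ell(u_i)$, every functional arises in this way, and $u\in M^s$ if and only if $u(\epsilon_i\otimes\ell_k)\ne0$ for all $i,k$. Put $F_k=\mathbb{C}^s\otimes\ell_k$ and $u^\perp=\ker u$. At $u\in M^s$,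
\[
\eta_{i,k}=\frac{\epsilon_i\otimes\ell_k}{\ell_k(u_i)}-\frac{\epsilon_1\otimes\ell_k}{\ell_k(u_1)}.
\]
For fixed $k$ these $s-1$ vectors are independent and lie in $F_k\cap u^\perp$, which has dimension $s-1$ because $u$ does not vanish on $F_k$. Therefore
\begin{equation}\label{eq:rank}
m=\max_{u\in M^s}\ \dim\sum_{k=1}^n\bigl(F_k\cap u^\perp\bigr).
\end{equation}

We need two standard facts. The rank function is \emph{submodular}: $\operatorname{rk}(P\cup Q)+\operatorname{rk}(P\cap Q)\le\operatorname{rk}(P)+\operatorname{rk}(Q)$. And Edmonds' matroid partition theorem, for a finite family of vectors $(v_e)_{e\in E}$ in which repetitions are allowed, says that $E$ is a disjoint union of $s$ subsets, each indexing a linearly independent family, if and only if $|E'|\le s\cdot\dim\operatorname{span}\{v_e:e\in E'\}$ for all $E'\subset E$.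

\begin{proof}[Proof of Theorem~\ref{thm:formula}]
Let $\mathcal{A}$ be linear. Put $f(P)=s\operatorname{rk}(P)-1$ for nonempty $P\subset\mathcal{A}$, and let $\mu$ be the minimum of $\sum_{P\in\Pi}f(P)$. By Theorem~\ref{thm:main} we have to show $m=\mu$.

\emph{The bound $m\le\mu$.} Let $u\in M^s$ and $P\ne\emptyset$. The space $\sum_{k\in P}F_k=\mathbb{C}^s\otimes\operatorname{span}\{\ell_k:k\in P\}$ has dimension $s\operatorname{rk}(P)$, and $u$ is nonzero on it. So $\sum_{k\in P}(F_k\cap u^\perp)$ lies in a space of dimension $f(P)$. Summing over the blocks of a partition and using \eqref{eq:rank} gives $m\le\mu$.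

\emph{How many vectors to take from each $F_k$.} For the opposite bound we want a point $u$ and $x_k$ vectors from each $F_k\cap u^\perp$, all of them independent. By the previous step this requires $x(P):=\sum_{k\in P}x_k\le f(P)$ for all nonempty $P$. Call $x\in\mathbb{Z}_{\ge0}^n$ \emph{feasible} if these inequalities hold. The vector $0$ is feasible and $x_k\le s-1$ for feasible $x$, so there is a feasible $x$ that is maximal for the coordinatewise order. Call a nonempty $P$ \emph{tight} if $x(P)=f(P)$. If $P$ and $Q$ are tight and $P\cap Q\ne\emptyset$, then
\[
x(P\cup Q)=x(P)+x(Q)-x(P\cap Q)\ge f(P)+f(Q)-f(P\cap Q)\ge f(P\cup Q)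
\]
by submodularity, so $P\cup Q$ is tight. Every $k$ lies in a tight set, since otherwise $x_k$ could be increased by $1$. Hence the maximal tight sets form a partition $\Pi$ of $\mathcal{A}$, and $x(\mathcal{A})=\sum_{P\in\Pi}f(P)\ge\mu$. It remains to show $m\ge x(\mathcal{A})$.

\emph{Realizing $x$.} We first choose the vectors and then the point $u$ that annihilates them. Let $E$ be a set containing $x_k$ copies of each $k$, and let $\ell_e=\ell_k$ for a copy $e$ of $k$. A nonempty $E'\subset E$, consisting of copies of elements of a set $P$ and meeting each of them, satisfies $|E'|\le x(P)\le s\operatorname{rk}(P)-1$. The slack of $1$ leaves room for one more vector, and this is what allows $u$ to lie in $M^s$. Fix $i\in\{1,\dots,s\}$ and $k\in\mathcal{A}$, and let $E^+=E\sqcup\{e^+\}$ with $\ell_{e^+}=\ell_k$. Every subset of $E^+$ satisfies Edmonds' condition: for $\{e^+\}$ it reads $1\le s$, and adding $e^+$ to a nonempty $E'\subset E$ raises the cardinality by $1$ and does not lower the rank. So $E^+=I_1\sqcup\dots\sqcup I_s$ with each $(\ell_e)_{e\in I_j}$ independent, and after renumbering $e^+\in I_i$. The vectors $\epsilon_j\otimes\ell_e$,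 $e\in I_j$, $1\le j\le s$, are linearly independent in $W$. Hence the set $\Omega_{i,k}$ of all $(a_e)\in(\mathbb{C}^s)^E$ for which the vectors $a_e\otimes\ell_e$ ($e\in E$) together with $\epsilon_i\otimes\ell_k$ are independent is nonempty; it is Zariski open, being defined by the nonvanishing of some minor.

Choose $(a_e)$ in the intersection of the finitely many sets $\Omega_{i,k}$ and put $y_e=a_e\otimes\ell_e$. The $y_e$ are independent, and no $\epsilon_i\otimes\ell_k$ lies in their span $W'$. So for each $(i,k)$ the functionals vanishing on $W'$ and on $\epsilon_i\otimes\ell_k$ form a proper subspace of the annihilator of $W'$. A functional $u$ in the annihilator outside these finitely many proper subspaces is a point of $M^s$, and $y_e\in F_k\cap u^\perp$ for each copy $e$ of $k$. By \eqref{eq:rank}, $m\ge|E|=x(\mathcal{A})\ge\mu$.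

\emph{The affine case.} Write points of $M(c\mathcal{A})^s$ as $(t_i,t_iy_i)_{1\le i\le s}$. The map \eqref{eq:q} for $c\mathcal{A}$ has the coordinates $t_i/t_1$ and $(t_i/t_1)\,\ell_k(y_i)/\ell_k(y_1)$. Dividing the latter by the former is an automorphism of the target torus, after which the map is $\bigl((t_i/t_1)_{i\ge2},\,q(y_1,\dots,y_s)\bigr)$. Its image is $(\mathbb{C}^*)^{s-1}\times q(M(\mathcal{A})^s)$, with Zariski closure $(\mathbb{C}^*)^{s-1}\times Z$ of dimension $(s-1)+m$. Theorem~\ref{thm:main} for $\mathcal{A}$ and for $c\mathcal{A}$ gives the formula.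
\end{proof}

\subsection{Connected components}
A subset $P\subset\mathcal{A}$ is a \emph{separator} if $\operatorname{rk}(P)+\operatorname{rk}(\mathcal{A}\setminus P)=\operatorname{rk}(\mathcal{A})$, that is, if the span of all $\ell_k$ is the direct sum of the spans of $P$ and of its complement. The \emph{connected components} $\mathcal{A}_1,\dots,\mathcal{A}_c$ of the matroid of $\mathcal{A}$ are the minimal nonempty separators. We use the standard facts that they partition $\mathcal{A}$, that $\operatorname{rk}(P)=\sum_i\operatorname{rk}(P\cap\mathcal{A}_i)$ for all $P$, and that each component is connected: $\operatorname{rk}(P)+\operatorname{rk}(\mathcal{A}_i\setminus P)\ge\operatorname{rk}(\mathcal{A}_i)+1$ for $\emptyset\ne P\subsetneq\mathcal{A}_i$.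

\begin{proof}[Proof of Corollary~\ref{cor:components}]
Let $\rho_i=\operatorname{rk}(\mathcal{A}_i)$. The partition into components gives $\mathrm{TC}_s(M)\le\sum_i(s\rho_i-1)=s\operatorname{rk}(\mathcal{A})-c$. For the converse, if a block $P$ meets $a\ge1$ components, replacing it by the nonempty sets $P\cap\mathcal{A}_i$ changes its contribution from $s\operatorname{rk}(P)-1$ to $s\operatorname{rk}(P)-a$. So the minimum is attained on partitions that refine the partition into components, and it is the sum of the minima for the $\mathcal{A}_i$. Let $\Pi$ be a partition of $\mathcal{A}_i$ with $|\Pi|\ge2$ blocks, one of which is $P_1$. By subadditivity of the rank and connectedness, $\sum_{P\in\Pi}\operatorname{rk}(P)\ge\operatorname{rk}(P_1)+\operatorname{rk}(\mathcal{A}_i\setminus P_1)\ge\rho_i+1$, so $\sum_{P\in\Pi}f(P)\ge s\rho_i+s-|\Pi|$. If $s\ge n-1$, then $s\ge|\Pi|-1$ and this sum is at least $s\rho_i-1$. Thus the single block is optimal for each component.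
\end{proof}

\begin{example}[Generic arrangements]
Let $\mathcal{A}$ be linear in $\mathbb{C}^r$ with $\operatorname{rk}(P)=\min(|P|,r)$ for all $P$. A block with $|P|\le r$ contributes $s|P|-1\ge|P|(s-1)$ and can be split into singletons. If some block has more than $r$ elements, it alone contributes $sr-1$, the value of the partition into one block. Hence $\mathrm{TC}_s(M)=\min\{n(s-1),\,sr-1\}$.

For $n=r+1$ the matroid is connected, because $\operatorname{rk}(P)+\operatorname{rk}(\mathcal{A}\setminus P)=r+1$ for every nonempty proper $P$, and $n(s-1)<sr-1$ holds exactly when $s<n-1$. So the condition $s\ge n-1$ in Corollary~\ref{cor:components} cannot be weakened in general.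

The cone over $n\ge1$ points in $\mathbb{C}$ is a generic arrangement of $n+1$ lines in $\mathbb{C}^2$, with $\mathrm{TC}_s=\min\{(n+1)(s-1),\,2s-1\}$. This is $2s-2$ for $n=1$ and $2s-1$ for $n\ge2$, since $3s-3\ge2s-1$. Subtracting $s-1$, the plane minus one point has $\mathrm{TC}_s=s-1$, and the plane minus $n\ge2$ points has $\mathrm{TC}_s=s$.
\end{example}

\begin{thebibliography}{9}

\bibitem{Brieskorn}
Brieskorn, \emph{Sur les groupes de tresses}.

\bibitem{Problem}
\emph{Higher topological complexity of Eilenberg-MacLane spaces},
\texttt{http://www.dm.unipi.it/\textasciitilde{}gaiffi/configurationscortona/Pages/yuzcortona2014.pdf}.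

\bibitem{KS}
Kashiwara and Schapira, \emph{Sheaves on Manifolds}.

\bibitem{Loj}
\L ojasiewicz, \emph{Triangulation of semi-analytic sets}, 1964.

\bibitem{OT}
Orlik and Terao, \emph{Arrangements of Hyperplanes}.

\end{thebibliography}
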